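\title{Analytic digraphs of uncountable Borel chromatic number have no antichain basis under injective homomorphism}


\begin{abstract}
The $\mathbb{G}_0$ dichotomy provides a least analytic digraph of uncountable Borel chromatic number under continuous homomorphism. We show that under injective continuous homomorphism, and under injective Borel homomorphism, this class has no basis that is an antichain. We build a $K_\sigma$ digraph on a compact subset of $2^\omega$ whose edges are sorted into levels, and in which the level of an edge is determined by coincidences between vertices. Injective maps respect coincidences, so they cannot change levels, and deleting a level always produces a strictly smaller digraph. The same example shows that every basis has at least $2^{\aleph_0}$ elements and contains an infinite strictly descending sequence, for digraphs and for graphs.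
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{digraph} on a set $Y$ is a relation $D\subseteq Y^2$ that contains no pair $(y,y)$. It is a \emph{graph} if $D=D^{-1}$, where $D^{-1}=\{(y,y'):(y',y)\in D\}$. A \emph{homomorphism} from $(W,E)$ to $(Y,D)$ is a map $h:W\to Y$ such that $(h(w),h(w'))\in D$ whenever $(w,w')\in E$. Our vertex sets are Polish spaces, that is, separable completely metrizable spaces, and our digraphs are \emph{analytic}, that is, continuous images of Polish spaces. Borel sets are analytic, and so is the intersection of an analytic set with a Borel set.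

Let $\mathfrak{C}$ be the class of continuous maps ($\mathfrak{C}=c$) or the class of Borel maps ($\mathfrak{C}=B$). We write $(W,E)\le_{\mathfrak{C}}(Y,D)$ if there is a homomorphism in $\mathfrak{C}$ from $(W,E)$ to $(Y,D)$, and $(W,E)\le^{\mathrm{inj}}_{\mathfrak{C}}(Y,D)$ if there is an injective one. A homomorphism may fold $W$; an injective homomorphism exhibits a copy of $(W,E)$ as a subdigraph, not necessarily induced, of $(Y,D)$. These relations are reflexive and transitive, $\le^{\mathrm{inj}}_c$ implies $\le^{\mathrm{inj}}_B$, and $D'\subseteq D$ implies $(Y,D')\le^{\mathrm{inj}}_c(Y,D)$ through the identity map.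

The \emph{Borel chromatic number} of $(Y,D)$ is the least cardinality of a Polish space $Z$ for which there is a Borel map $c:Y\to Z$ with $c(y)\ne c(y')$ whenever $(y,y')\in D$. It is countable exactly when there is such a map $c:Y\to\omega$, a \emph{countable Borel coloring}; in other words, when $(Y,D)\le_B(\omega,\ne)$. Let $Q$ be the class of pairs $(Y,D)$ with $Y$ Polish and $D$ an analytic digraph on $Y$ of uncountable Borel chromatic number, and let $Q_{\mathrm{gr}}$ be the subclass of pairs in which $D$ is a graph.

A \emph{basis} of a quasi-ordered class $(\Gamma,\le)$ is a subfamily $\mathcal{F}\subseteq\Gamma$ such that every element of $\Gamma$ is above some element of $\mathcal{F}$. An \emph{antichain} is a subfamily whose elements are pairwise incomparable. A basis of $Q$ is a complete list of obstructions to countable Borel colorability, and an antichain basis is such a list without redundancy.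

For finite or infinite binary sequences, $|s|$ is the length, $st$ is the concatenation, $s\subseteq t$ means that $s$ is an initial segment of $t$, and $\gamma|k$ is the initial segment of length $k$. For $s\in2^{<\omega}$ let $N_s=\{\gamma\in2^\omega:s\subseteq\gamma\}$. Let $\psi:\omega\to2^{<\omega}$ be the bijection that enumerates $2^{<\omega}$ by length and then lexicographically: $\emptyset,0,1,00,01,10,11,\dots$. Then $|\psi(n)|\le n$. Put $s_n=\psi(n)0^{n-|\psi(n)|}$, so that $|s_n|=n$ and every $s\in2^{<\omega}$ is an initial segment of some $s_n$, and let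
\[
\mathbb{G}_0=\{(s_n0\gamma,s_n1\gamma):n\in\omega,\ \gamma\in2^\omega\}.
\]

\begin{theorem}[Kechris--Solecki--Todor\v{c}evi\'{c}]\label{thm:kst}
For every Polish space $Y$ and every analytic digraph $D$ on $Y$, exactly one of the following holds: $(Y,D)\le_B(\omega,\ne)$, or $(2^\omega,\mathbb{G}_0)\le_c(Y,D)$.
\end{theorem}

Applied to $\mathbb{G}_0$ itself, the theorem shows that $(2^\omega,\mathbb{G}_0)\in Q$. So $Q$ has a one-element basis for $\le_c$, and hence for $\le_B$. For graphs under injective continuous homomorphism there is no such single obstruction.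

\begin{theorem}[Lecomte]\label{thm:lecomte}
There is no pair $(\mathbb{X}_0,\mathbb{A}_0)$, with $\mathbb{X}_0$ Polish and $\mathbb{A}_0$ an analytic graph on $\mathbb{X}_0$, such that for every Polish space $Y$ and every analytic graph $D$ on $Y$ exactly one of the following holds: $(Y,D)\le_B(\omega,\ne)$, or $(\mathbb{X}_0,\mathbb{A}_0)\le^{\mathrm{inj}}_c(Y,D)$.
\end{theorem}

The next best thing after a one-element basis is an antichain basis. This paper answers the following question, which is Question~(3) of \cite{digraphs}, for $\mathfrak{C}=c$ and for $\mathfrak{C}=B$.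

\begin{quote}
\emph{Does $(Q,\le^{\mathrm{inj}}_{\mathfrak{C}})$ have a basis that is also an antichain?}
\end{quote}

The question is about minimal elements. An element of $(\Gamma,\le)$ is \emph{minimal} if every element below it is also above it.

\begin{lemma}\label{lem:minimal}
Every member of an antichain basis of $(\Gamma,\le)$ is minimal. Hence, if some element of $\Gamma$ has no minimal element below it, then $\Gamma$ has no antichain basis.
\end{lemma}

\begin{proof}
Let $\mathcal{F}$ be an antichain basis, $F\in\mathcal{F}$ and $P\le F$. Choose $F'\in\mathcal{F}$ with $F'\le P$. Then $F'\le F$, so $F'=F$ and $F\le P$.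
\end{proof}

Conversely, if every element is above a minimal one, then one representative from each class of mutually comparable minimal elements gives an antichain basis. Finite combinatorics suggests a positive answer. Among finite digraphs, passing to a strictly $\le^{\mathrm{inj}}$-smaller digraph lowers the number of vertices plus the number of edges, so every class of finite digraphs has an antichain basis under injective homomorphism. For finite graphs of chromatic number at least $3$ it consists of the odd cycles. One could expect $Q$ to behave in the same way, with some family of critical digraphs in the role of the odd cycles. It does not.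

\begin{theorem}\label{thm:main}
There is $(X,A)\in Q$, with $X\subseteq2^\omega$ compact and $A$ a $K_\sigma$ set, such that for every $(Y,D)\in Q$ with $(Y,D)\le^{\mathrm{inj}}_B(X,A)$ there is $D'\subseteq D$ with $(Y,D')\in Q$ and $(Y,D)\not\le^{\mathrm{inj}}_B(Y,D')$.
\end{theorem}

\begin{corollary}\label{cor:main}
For $\mathfrak{C}\in\{c,B\}$, the class $(Q,\le^{\mathrm{inj}}_{\mathfrak{C}})$ has no antichain basis.
\end{corollary}

\begin{proof}
Let $(Y,D)\le^{\mathrm{inj}}_{\mathfrak{C}}(X,A)$ be in $Q$. Then $(Y,D)\le^{\mathrm{inj}}_B(X,A)$, and Theorem~\ref{thm:main} gives $(Y,D')\in Q$ with $(Y,D')\le^{\mathrm{inj}}_{\mathfrak{C}}(Y,D)$ and $(Y,D)\not\le^{\mathrm{inj}}_{\mathfrak{C}}(Y,D')$. So $(Y,D)$ is not minimal, and Lemma~\ref{lem:minimal} applies.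
\end{proof}

The structure below $(X,A)$ is much richer than this, and the result extends to graphs. Let $(X,A)$ be the digraph built in Section~\ref{sec:construction} and let $A^{\pm}=A\cup A^{-1}$. A coloring of $A^{\pm}$ is a coloring of $A$, so $(X,A^{\pm})\in Q_{\mathrm{gr}}$. A set $T\subseteq2^{<\omega}$ is \emph{full} if it contains a sequence of each finite length.

\begin{theorem}\label{thm:strong}
Let $(Y,D)\in Q$ with $(Y,D)\le^{\mathrm{inj}}_B(X,A^{\pm})$; for instance $(Y,D)\le^{\mathrm{inj}}_B(X,A)$. There are digraphs $D_T\subseteq D$, for $T\subseteq2^{<\omega}$, such that: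
\begin{enumerate}
\item[(1)] if $T$ is full, then $(Y,D_T)\in Q$; if $D$ is a graph, so is $D_T$;
\item[(2)] for full $T,T'$: if $T\subseteq T'$ then $D_T\subseteq D_{T'}$, and if $(Y,D_T)\le^{\mathrm{inj}}_B(Y,D_{T'})$ then $T\subseteq T'$;
\item[(3)] if $T,T'$ are full and $T\cap T'$ is finite, then no element of $Q$ is $\le^{\mathrm{inj}}_B$-below both $(Y,D_T)$ and $(Y,D_{T'})$.
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:strong}
Let $\mathfrak{C}\in\{c,B\}$ and $\Gamma\in\{Q,Q_{\mathrm{gr}}\}$, quasi-ordered by $\le^{\mathrm{inj}}_{\mathfrak{C}}$.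
\begin{enumerate}
\item[(a)] Below every element of $\Gamma$ that is below $(X,A^{\pm})$ there is a copy of $(\mathcal{P}(\omega),\subseteq)$ in $\Gamma$. No element of $\Gamma$ below $(X,A^{\pm})$ is minimal, and $\Gamma$ has no antichain basis.
\item[(b)] Every basis of $\Gamma$ contains an infinite strictly descending sequence.
\item[(c)] Every basis of $\Gamma$ has at least $2^{\aleph_0}$ elements, and $\Gamma$ has a basis with exactly $2^{\aleph_0}$ elements.
\end{enumerate}
\end{corollary}

Section~\ref{sec:idea} shows the mechanism in the smallest case. Sections~\ref{sec:construction} and~\ref{sec:collapse} build $(X,A)$ and establish its one essential property, and Sections~\ref{sec:levels} and~\ref{sec:delete} deduce Theorem~\ref{thm:main}. Section~\ref{sec:orient} handles the loss of orientation in $A^{\pm}$, and Section~\ref{sec:strong} proves Theorem~\ref{thm:strong} and Corollary~\ref{cor:strong}.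

\section{How an injective map detects a level}\label{sec:idea}

For distinct $\xi,\zeta\in2^\omega$ let $\Delta(\xi,\zeta)=\min\{m:\xi(m)\ne\zeta(m)\}$. When $(\xi,\zeta)$ is an edge of a digraph on a subset of $2^\omega$, we call $\Delta(\xi,\zeta)$ its \emph{level}. The edges of $\mathbb{G}_0$ of level $n$ form the graph of the map $s_n0\gamma\mapsto s_n1\gamma$. Our digraph will have the same shape: $A=\bigcup_l\mathrm{Gr}(f_l)$, where $f_l$ is a continuous map between clopen subsets of $X$ and the edges $(\xi,f_l(\xi))$ have level $l$.

The plan for Theorem~\ref{thm:main} is as follows. Let $u$ be an injective homomorphism from $(Y,D)$ to $(X,A)$; it assigns a level to each edge of $D$. Let $D'$ be obtained from $D$ by deleting the edges of one level $q$. A single level is negligible for the chromatic number. If $v$ were an injective homomorphism from $D$ to $D'$, then $u$ and $u\circ v$ would be two injective homomorphisms from $D$ to $A$ that assign different levels to every edge of $u$-level $q$. So we want a digraph $A$ in which levels are rigid: two injective homomorphisms into $A$ must assign the same level to sufficiently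 many edges.

We know nothing about $D$ except what Theorem~\ref{thm:kst} gives, a continuous homomorphism $h$ from $\mathbb{G}_0$ to $D$. The maps $g=u\circ h$ and $g'=u\circ v\circ h$ are homomorphisms from $\mathbb{G}_0$ to $A$. They need not be injective, but they \emph{have the same kernel}:
\begin{equation}\label{eq:kernel}
g(\alpha)=g(\beta)\iff g'(\alpha)=g'(\beta)\qquad(\alpha,\beta\in2^\omega),
\end{equation}
since both sides say that $h(\alpha)=h(\beta)$. This is all that survives of injectivity, so levels must be encoded in coincidences between vertices.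

Here is the encoding that separates level $0$ from the other levels. Suppose that $A$ has the following property: for $l<k$, whenever both sides are defined,
\begin{equation}\label{eq:triangle}
f_l(f_k(\xi))=f_l(\xi)\iff l=0.
\end{equation}
Let $g,g'$ be continuous homomorphisms from $\mathbb{G}_0$ to $A$ that satisfy \eqref{eq:kernel}. We claim that no edge $(s_n0\gamma,s_n1\gamma)$ is sent to level $0$ by $g$ and to a level $p'\ge1$ by $g'$. Suppose it is. By continuity there is $z\subseteq\gamma$ such that the first $p'+1$ bits of $g(\alpha)$ and of $g'(\alpha)$ do not depend on $\alpha\in N_{s_n0z}$, and likewise for $\alpha\in N_{s_n1z}$. Then all edges $(s_n0z\gamma',s_n1z\gamma')$ are sent to levels $0$ and $p'$. Choose $k$ with $s_k\supseteq s_n0z$, write $s_k=s_n0zt$, fix any $\gamma'$, and consider four points and three edges of $\mathbb{G}_0$: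
\[
\begin{array}{ccc}
\alpha_0=s_n0zt0\gamma' & \longrightarrow & \alpha_1=s_n1zt0\gamma'\\[2pt]
\downarrow & & \\[2pt]
\alpha_0'=s_n0zt1\gamma' & \longrightarrow & \alpha_1'=s_n1zt1\gamma'.
\end{array}
\]
The vertical edge lies in $N_{s_n0z}$, so it is sent to levels $q,q'>p'$. By \eqref{eq:triangle},
\[
g(\alpha_1')=f_0(f_q(g(\alpha_0)))=f_0(g(\alpha_0))=g(\alpha_1),
\]
\[
g'(\alpha_1')=f_{p'}(f_{q'}(g'(\alpha_0)))\ne f_{p'}(g'(\alpha_0))=g'(\alpha_1),
\]
which contradicts \eqref{eq:kernel}. The map $g$ folds the four points to a triangle and $g'$ does not.

To separate all levels we let the fold happen later. Two points joined by an edge of high level are moved in parallel along edges of lower levels $l_1,l_2,\dots$, and we arrange that they have merged after $r$ steps exactly when $r>\min_il_i$. If the first step has level $p$ and the later steps have higher levels, the two points merge at step $p+1$ and not before. The number $p$ is then read by counting. Three things remain to be done: to build a digraph with this property, to produce long horizontal chains in $\mathbb{G}_0$, and to pass from continuous to Borel maps.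

For the last point and for all chromatic number computations we use three standard facts from Baire category theory. Let $Z$ be a nonempty Polish space.
\begin{enumerate}
\item[(B1)] If $Z$ is covered by countably many Borel sets, one of them is comeager in a nonempty open set (Borel sets have the Baire property, and $Z$ is not meager).
\item[(B2)] A Borel map from $Z$ to a Polish space is continuous on a dense $G_\delta$ subset of $Z$.
\item[(B3)] The preimage of a comeager set under a continuous open map is comeager, because preimages of dense open sets are dense and open.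
\end{enumerate}

\section{The digraph $(X,A)$}\label{sec:construction}

The digraph $\mathbb{G}_0$ is a limit of finite digraphs on the sets $2^k$: stage $k+1$ consists of two disjoint copies of stage $k$, distinguished by the last bit, and the new edge from $s_k0$ to $s_k1$. We follow the same recipe, but we glue the two copies along the vertices that are far from the new edge. The gluing produces the coincidences.

\subsection*{The finite stages}

Stage $k$ is a finite nonempty set $X_k\subseteq2^k$ with a set of labeled edges $x\xrightarrow{l}z$, where $x,z\in X_k$ and $l<k$. A \emph{path} of length $r\ge0$ from $x$ to $z$ in $X_k$ is a sequence $x=x_0\xrightarrow{l_1}x_1\xrightarrow{l_2}\cdots\xrightarrow{l_r}x_r=z$, and a \emph{cycle} is a path of positive length from a vertex to itself. A sequence $(l_1,\dots,l_r)$ of natural numbers is \emph{short} if $r\le l_i$ for all $i$, and \emph{long} otherwise; so it is long exactly when $r\ge1$ and $r>\min_il_i$. A path is short or long according to its sequence of labels. A consecutive block of a short sequence is short. Equivalently, \emph{a path with a long block is long}.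

Let $X_0=\{\emptyset\}$, with no edges. Suppose that $X_k$ is built and has no cycle. Let $y_k=s_k$ if $s_k\in X_k$, and $y_k=0^k$ otherwise, and let
\[
U_k=\{z\in X_k:\text{there is a long path from $y_k$ to $z$ in $X_k$}\}.
\]
A long path has positive length, so $y_k\notin U_k$. A long path followed by an edge is long, so $U_k$ is \emph{closed under out-edges}: if $x\in U_k$ and $x\xrightarrow{l}z$, then $z\in U_k$. For $x\in X_k$ and $\varepsilon\in2$ put
\[
x*\varepsilon=\begin{cases}x\varepsilon&\text{if }x\notin U_k,\\ x0&\text{if }x\in U_k,\end{cases}
\qquad X_{k+1}=\{x*\varepsilon:x\in X_k,\ \varepsilon\in2\}.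
\]
The edges of $X_{k+1}$ are the edges $x*\varepsilon\xrightarrow{l}z*\varepsilon$, for $x\xrightarrow{l}z$ in $X_k$ and $\varepsilon\in2$, and the \emph{new edge} $e_k:y_k0\xrightarrow{k}y_k1$, which is the only edge with label $k$. Lemma~\ref{lem:stages}(a) shows that $X_{k+1}$ has no cycle, so the recursion continues.

If $x\in X_k$ then $x0=x*0\in X_{k+1}$. In particular $0^k\in X_k$, and if $x\in X_j$ and $k=\psi^{-1}(x)$, then $k\ge j$ and $s_k=x0^{k-j}\in X_k$, so $y_k=s_k$. Therefore
\begin{equation}\label{eq:dense}
\text{for all $j$ and $x\in X_j$ there is $k\ge j$ with $x\subseteq y_k$.}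
\end{equation}
This is the only property of the choice of the $y_k$ that we use.

\begin{example}\label{ex:stages}
We have $s_0=\emptyset$, $s_1=0$, $s_2=10$, $s_3=000$. The set $U_0$ is empty, so $X_1=\{0,1\}$ with the edge $0\xrightarrow{0}1$. This path has length $1>0$, so it is long and $U_1=\{1\}$. The vertex $1$ is not doubled, and $X_2=\{00,01,10\}$ is the triangle asked for in \eqref{eq:triangle}. No edge leaves $y_2=10$, so $U_2=\emptyset$ and $X_3$ consists of two disjoint triangles and the edge $100\xrightarrow{2}101$; see Figure~\ref{fig:stages}. From $y_3=000$ the only path to $010$ is $000\xrightarrow{1}010$, which is short, while $000\xrightarrow{0}100$ and $000\xrightarrow{0}100\xrightarrow{2}101$ are long. So $U_3=\{100,101\}$. In $X_4$ the ends $0000,0001$ of the new edge are sent by the edges of label $1$ to the distinct vertices $0100,0101$, and these are sent by the edges of label $0$ to the same vertex $1000$.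
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth,scale=0.95,font=\small]
\node (a0) at (0,0) {$\underline{0}$};
\node[draw] (a1) at (1.3,0) {$1$};
\draw[->] (a0) -- node[above] {$0$} (a1);
\node (b00) at (2.9,0.9) {$00$};
\node (b01) at (2.9,-0.9) {$01$};
\node (b10) at (4.5,0) {$\underline{10}$};
\draw[->] (b00) -- node[left] {$1$} (b01);
\draw[->] (b00) -- node[above] {$0$} (b10);
\draw[->] (b01) -- node[below] {$0$} (b10);
\node (c0) at (6.2,0.9) {$\underline{000}$};
\node (c2) at (6.2,-0.9) {$010$};
\node[draw] (c4) at (7.9,0) {$100$};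
\node[draw] (c5) at (9.5,0) {$101$};
\node (c1) at (11.2,0.9) {$001$};
\node (c3) at (11.2,-0.9) {$011$};
\draw[->] (c0) -- node[left] {$1$} (c2);
\draw[->] (c0) -- node[above] {$0$} (c4);
\draw[->] (c2) -- node[below] {$0$} (c4);
\draw[->] (c4) -- node[above] {$2$} (c5);
\draw[->] (c1) -- node[right] {$1$} (c3);
\draw[->] (c1) -- node[above] {$0$} (c5);
\draw[->] (c3) -- node[below] {$0$} (c5);
\node at (0.65,-1.6) {$X_1$};
\node at (3.7,-1.6) {$X_2$};
\node at (8.7,-1.6) {$X_3$};
\end{tikzpicture}
\caption{The labeled digraphs $X_1,X_2,X_3$. In $X_k$ the vertex $y_k$ is underlined, and the vertices reached from $y_k$ by a long path are boxed. The next stage consists of two copies of $X_k$ that share the boxed vertices, and an edge with label $k$ between the two copies of $y_k$.}\label{fig:stages}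
\end{figure}

Let $\pi:X_{k+1}\to X_k$ delete the last bit. The next lemma says that outside the glued part a path cannot change copies without using the new edge.

\begin{lemma}\label{lem:lastbit}
Let $P$ be a path in $X_{k+1}$ that avoids $e_k$, that is, whose labels are all less than $k$. Applying $\pi$ to its vertices gives a path $\pi P$ in $X_k$ with the same labels. If the last vertex of $\pi P$ is not in $U_k$, then all vertices of $P$ have the same last bit.
\end{lemma}

\begin{proof}
An edge of $P$ has the form $x*\varepsilon\xrightarrow{l}z*\varepsilon$ with $x\xrightarrow{l}z$ in $X_k$, which gives the first statement. If $z\notin U_k$, then $x\notin U_k$ because $U_k$ is closed under out-edges, and the edge is $x\varepsilon\xrightarrow{l}z\varepsilon$. Apply this to the edges of $P$ from the last to the first.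
\end{proof}

\begin{lemma}\label{lem:stages}
For every $k$:
\begin{enumerate}
\item[(a)] $X_k$ has no cycle.
\item[(b)] For $x\in X_k$ and $l<k$ there is at most one $z$ with $x\xrightarrow{l}z$. Hence a path is determined by its first vertex and its labels.
\item[(c)] Let $l<k$. If $x\xrightarrow{l}z$, then $y_l0\subseteq x$ and $y_l1\subseteq z$. Every $x\in X_k$ with $y_l0\subseteq x$ has some $z$ with $x\xrightarrow{l}z$.
\item[(d)] If there is a short path from $x$ to $z$ in $X_k$, it is the only path from $x$ to $z$. Hence, if one path from $x$ to $z$ is long, all are.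
\end{enumerate}
\end{lemma}

Parts (b) and (c) make the edges of label $l$ the graph of a function. Part (d) is the heart of the construction. Gluing creates new routes between vertices, and a short path from $y_k$ could a priori end in $U_k$ because some other path to the same vertex is long. Part (d) excludes this, so membership in $U_k$ can be read from the labels of any one path. Its proof uses that a path with a long block is long, and this is why longness is defined by the minimum of all labels and not by the first label alone.

\begin{proof}
We argue by induction on $k$. There is nothing to prove for $k=0$. Assume the lemma for $X_k$ and consider $X_{k+1}$.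

(a) A cycle that avoids $e_k$ projects to a cycle in $X_k$, which is impossible. A cycle that uses $e_k$ yields a path from $y_k1$ to $y_k0$ that avoids $e_k$. This path has positive length and projects to a cycle at $y_k$, which is impossible too. In particular, a path in $X_{k+1}$ uses $e_k$ at most once.

(b) For $l=k$ there is only one edge. Let $l<k$ and $p\xrightarrow{l}q$, say $p=x*\varepsilon$ and $q=z*\varepsilon$ with $x\xrightarrow{l}z$. Then $x=\pi p$, and $z$ is determined by $x$ and $l$. If $x\notin U_k$, then $\varepsilon$ is the last bit of $p$, so $q$ is determined. If $x\in U_k$, then $z\in U_k$ and $q=z0$.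

(c) For $l=k$ the only edge is $e_k$, and the only vertex extending $y_k0$ is $y_k0$. Let $l<k$. If $p\xrightarrow{l}q$, then $\pi p\xrightarrow{l}\pi q$, so $y_l0\subseteq\pi p$ and $y_l1\subseteq\pi q$. If $y_l0\subseteq p=x*\varepsilon$, then $y_l0\subseteq x$ since $l+1\le k$; take $z$ with $x\xrightarrow{l}z$, so that $p\xrightarrow{l}z*\varepsilon$.

(d) Let $P$ be a short path and $P'$ any path, both from $p$ to $q$ in $X_{k+1}$. Put $x=\pi p$ and $z=\pi q$.

\emph{Neither path uses $e_k$.} Then $\pi P$ and $\pi P'$ are paths from $x$ to $z$ and $\pi P$ is short, so $\pi P=\pi P'$. Thus $P$ and $P'$ have the same labels, and $P=P'$ by (b).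

\emph{Both paths use $e_k$.} Write $P=P_1e_kP_2$ and $P'=P_1'e_kP_2'$, where $P_1,P_1'$ go from $p$ to $y_k0$, and $P_2,P_2'$ go from $y_k1$ to $q$, and all four avoid $e_k$. The blocks $P_1,P_2$ are short, so the previous case gives $P_1=P_1'$ and $P_2=P_2'$.

\emph{Exactly one path uses $e_k$.} We show that this does not happen. Let $R=R_1e_kR_2$ be the path that uses $e_k$ and $R'$ the other one. As $y_k\notin U_k$, Lemma~\ref{lem:lastbit} for $R_1$ shows that $p$ ends in $0$. If $z\notin U_k$, the same lemma for $R_2$ shows that $q$ ends in $1$, and for $R'$ that $p$ and $q$ end in the same bit, a contradiction. So $z\in U_k$: some path from $y_k$ to $z$ in $X_k$ is long, and by (d) for $X_k$ all are. Hence $\pi R_2$ is long, so $R_2$ is long, so $R$ is long. Moreover $\pi R_1$ followed by $\pi R_2$ is a long path from $x$ to $z$, so all paths from $x$ to $z$ are long. Hence $\pi R'$ is long, so $R'$ is long. But $P$ is one of $R,R'$ and is short.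
\end{proof}

\subsection*{The limit}

Let $X=\{\xi\in2^\omega:\xi|k\in X_k\text{ for all }k\}$, a closed and hence compact subset of $2^\omega$. For $x\in X_k$ let $[x]=N_x\cap X$. It contains $x0^\omega$, so it is nonempty, and the sets $[x]$ form a basis of clopen sets of $X$.

Let $\xi\in[y_l0]$. For $k>l$, Lemma~\ref{lem:stages}(b),(c) gives a unique $z_k\in X_k$ with $\xi|k\xrightarrow{l}z_k$. By Lemma~\ref{lem:lastbit}, $\xi|k\xrightarrow{l}\pi z_{k+1}$, so $\pi z_{k+1}=z_k$. Let $f_l(\xi)=\bigcup_{k>l}z_k\in[y_l1]$. Thus $f_l(\xi)$ is the unique $\zeta\in X$ with $\xi|k\xrightarrow{l}\zeta|k$ for all $k>l$. Let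
\[
A=\bigcup_{l\in\omega}\mathrm{Gr}(f_l).
\]

\begin{lemma}\label{lem:limit}
\begin{enumerate}
\item[(a)] For $k>l$, $f_l(\xi)|k$ depends only on $\xi|k$. So $f_l:[y_l0]\to[y_l1]$ is continuous.
\item[(b)] If $x\xrightarrow{l}z$ in $X_k$, then $f_l([x])=[z]$. So $f_l$ is an open map.
\item[(c)] $A$ is a $K_\sigma$ digraph. If $(\xi,\zeta)\in A$ has level $l$, then $\zeta=f_l(\xi)$, $\xi|l=\zeta|l=y_l$, $\xi(l)=0$ and $\zeta(l)=1$. In particular $A\cap A^{-1}=\emptyset$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) is part of the definition. For (b), the inclusion $f_l([x])\subseteq[z]$ follows from (a). Let $\zeta\in[z]$. Define $\xi$ by $\xi|k=x$ and $\xi|(m+1)=(\xi|m)*\zeta(m)$ for $m\ge k$. We have $\zeta|(m+1)=(\zeta|m)*\zeta(m)$, because $\zeta(m)=0$ when $\zeta|m\in U_m$. So $\xi|m\xrightarrow{l}\zeta|m$ implies $\xi|(m+1)\xrightarrow{l}\zeta|(m+1)$, and by induction $\zeta=f_l(\xi)$. The sets $[x]$ with $y_l0\subseteq x$ form a basis of $[y_l0]$, and each such $x$ has an out-edge of label $l$, so $f_l$ is open. For (c), the graph of a continuous map on a compact set is compact. If $\zeta=f_{l'}(\xi)$, then $y_{l'}0\subseteq\xi$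 and $y_{l'}1\subseteq\zeta$, so $\xi\ne\zeta$ and $\Delta(\xi,\zeta)=l'$.
\end{proof}

\begin{proposition}\label{prop:inQ}
$(X,A)\in Q$.
\end{proposition}

\begin{proof}
Suppose that $c:X\to\omega$ is a countable Borel coloring of $A$. By (B1), some color class $K$ is comeager in some $[x]$. By \eqref{eq:dense} there is $k$ with $x\subseteq y_k$, so $K$ is comeager in $[y_k0]$ and in $[y_k1]$. By Lemma~\ref{lem:limit} and (B3), $f_k^{-1}(K)$ is comeager in $[y_k0]$. Any $\xi\in K\cap f_k^{-1}(K)$ gives an edge $(\xi,f_k(\xi))$ with both ends of the same color.
\end{proof}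

\section{When parallel walks merge}\label{sec:collapse}

The following lemma is the property promised in Section~\ref{sec:idea}; its case $r=1$ is \eqref{eq:triangle}.

\begin{lemma}[Collapse]\label{lem:collapse}
Let $(\xi_0,\xi_0')\in A^{\pm}$ have level $k$, let $l_1,\dots,l_r<k$, and suppose that $\xi_i=f_{l_i}(\xi_{i-1})$ and $\xi_i'=f_{l_i}(\xi_{i-1}')$ are defined for $1\le i\le r$. Then $\xi_r=\xi_r'$ if and only if $(l_1,\dots,l_r)$ is long.
\end{lemma}

\begin{proof}
The statement is symmetric in the two walks, so we may assume $\xi_0'=f_k(\xi_0)$. Then $\xi_0|k=\xi_0'|k=y_k$, $\xi_0(k)=0$ and $\xi_0'(k)=1$. By Lemma~\ref{lem:limit}(a), $\xi_i|k=\xi_i'|k$ for all $i$; call this sequence $x_i$. Then $y_k=x_0\xrightarrow{l_1}\cdots\xrightarrow{l_r}x_r$ is a path in $X_k$. If it is long, then $x_r\in U_k$ by definition. If it is short, it is the only path from $y_k$ to $x_r$ by Lemma~\ref{lem:stages}(d), so $x_r\notin U_k$.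

\emph{Short case.} The path $\xi_0|(k+1)\xrightarrow{l_1}\cdots\xrightarrow{l_r}\xi_r|(k+1)$ in $X_{k+1}$ has labels less than $k$, and its end projects to $x_r\notin U_k$. By Lemma~\ref{lem:lastbit}, $\xi_r(k)=\xi_0(k)=0$. The same argument for the other walk gives $\xi_r'(k)=\xi_0'(k)=1$. So $\xi_r\ne\xi_r'$.

\emph{Long case.} The gluing at stage $k$ makes bit $k$ agree, but we must see that the two points do not separate at a later bit. We show $\xi_r|m=\xi_r'|m$ by induction on $m\ge k$. It holds for $m=k$. Assume it for $m$ and let $z=\xi_r|m$. If $z\in U_m$, then $\xi_r(m)=0=\xi_r'(m)$. If $z\notin U_m$, then $m>k$ because $x_r\in U_k$. Consider the two paths in $X_{m+1}$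
\[
\xi_0|(m+1)\xrightarrow{l_1}\cdots\xrightarrow{l_r}\xi_r|(m+1),
\]
\[
\xi_0|(m+1)\xrightarrow{k}\xi_0'|(m+1)\xrightarrow{l_1}\cdots\xrightarrow{l_r}\xi_r'|(m+1).
\]
Their labels are at most $k$, hence less than $m$, and their ends project to $z\notin U_m$. By Lemma~\ref{lem:lastbit}, $\xi_r(m)=\xi_0(m)=\xi_r'(m)$.
\end{proof}

\section{Rigidity of levels}\label{sec:levels}

We now carry out the argument of Section~\ref{sec:idea} in general. We set it up for maps into $A^{\pm}$ and for certain subdigraphs of $\mathbb{G}_0$, so that the same tools serve for both main theorems.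

\subsection*{Subdigraphs of $\mathbb{G}_0$ and tame sets}

For $\mathcal{H}\subseteq\omega\times2^{<\omega}$ let
\[
G_{\mathcal{H}}=\{(s_n0w\gamma,s_n1w\gamma):(n,w)\in\mathcal{H},\ \gamma\in2^\omega\}\subseteq\mathbb{G}_0 .
\]
We call $\mathcal{H}$ \emph{dense} if for every $s\in2^{<\omega}$ there is $(n,w)\in\mathcal{H}$ with $s\subseteq s_n$. The set $\mathcal{H}_0=\omega\times\{\emptyset\}$ is dense and $G_{\mathcal{H}_0}=\mathbb{G}_0$. Density is what keeps the chromatic number uncountable.

\begin{lemma}\label{lem:coloring}
Let $\mathcal{H}$ be dense, $C\subseteq2^\omega$ comeager, $h:2^\omega\to Y$ Borel, and $E$ a digraph on $Y$ such that $(h(\alpha),h(\beta))\in E$ for all $(\alpha,\beta)\in G_{\mathcal{H}}\cap C^2$. Then $E$ has no countable Borel coloring.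
\end{lemma}

\begin{proof}
Let $c:Y\to\omega$ be Borel. By (B1), some $K=(c\circ h)^{-1}(i)$ is comeager in some $N_s$. Take $(n,w)\in\mathcal{H}$ with $s\subseteq s_n$. The maps $\gamma\mapsto s_n\varepsilon w\gamma$ are homeomorphisms of $2^\omega$ onto clopen subsets of $N_s$, so there is $\gamma$ with $s_n0w\gamma$ and $s_n1w\gamma$ both in $K\cap C$. Their images under $h$ form an edge of $E$ whose ends have color $i$.
\end{proof}

A Borel map is continuous only on a comeager set, and our argument needs many points of that set at once. These points differ from each other in finitely many coordinates, which suggests the following definition. Given finitely many Borel maps $g_i:2^\omega\to X$, a set $C\subseteq2^\omega$ is \emph{tame} for them if it is a dense $G_\delta$, it is invariant under changing finitely many coordinates, and each $g_i|_C$ is continuous. Tame sets exist: by (B2) take a dense $G_\delta$ set on which all $g_i$ are continuous, and intersect its images under the countably many homeomorphisms that flip the coordinates in a finite set. The intersection of a tame set for $g$ and a tame set for $g'$ is tame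 for both. If $C$ is tame and $|a|=|b|$, then $a\gamma\in C\iff b\gamma\in C$. Continuity at a point of $N_a\cap C$ gives:
\begin{equation}\label{eq:freeze}
\begin{array}{l}
\text{for all $a\in2^{<\omega}$ and $M\in\omega$ there is $d\supseteq a$ such that, for each $i$,}\\
\text{$g_i(\alpha)|M$ is the same for all $\alpha\in N_d\cap C$.}
\end{array}
\end{equation}

\subsection*{Decided pairs, chains and doubles}

For the rest of this section and in Section~\ref{sec:orient} we work in the following setting.
\begin{enumerate}
\item[(S)] $\mathcal{H}$ is dense, $g,g':2^\omega\to X$ are Borel, $C$ is tame for $g,g'$, and $(g(\alpha),g(\beta))$ and $(g'(\alpha),g'(\beta))$ are in $A^{\pm}$ for all $(\alpha,\beta)\in G_{\mathcal{H}}\cap C^2$.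
\end{enumerate}
The case $g=g'$ is allowed. Let $(\alpha,\beta)\in(G_{\mathcal{H}}\cup G_{\mathcal{H}}^{-1})\cap C^2$. Its \emph{$g$-level} is $\Delta(g(\alpha),g(\beta))$. It is \emph{$g$-forward} if $(g(\alpha),g(\beta))\in A$ and \emph{$g$-backward} if $(g(\beta),g(\alpha))\in A$; by Lemma~\ref{lem:limit}(c) exactly one of these holds, and it is read from the bits at the first difference. The same terms are used for $g'$.

A \emph{decided pair} is a pair $(a,b)$ of finite sequences of the same length such that $(a\gamma,b\gamma)\in G_{\mathcal{H}}\cup G_{\mathcal{H}}^{-1}$ for all $\gamma$, and the levels and orientations of $(a\gamma,b\gamma)$ under $g$ and under $g'$ are the same for all $\gamma$ with $a\gamma\in C$. We then speak of the levels and orientations of $(a,b)$. If $(a,b)$ is decided, then $(b,a)$ is decided with the orientations reversed, and $(at,bt)$ is decided with the same levels and orientations. A decided pair is \emph{basic over $s_n$} if it has the form $(s_n0wz,s_n1wz)$ with $(n,w)\in\mathcal{H}$.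

\begin{lemma}\label{lem:supply}
Assume \textup{(S)}.
\begin{enumerate}
\item[(a)] If $(n,w)\in\mathcal{H}$ and $s_n0w\gamma\in C$, there is $z\subseteq\gamma$ such that $(s_n0wz,s_n1wz)$ is decided. So every edge of $G_{\mathcal{H}}\cap C^2$ has the form $(a\gamma,b\gamma)$ with $(a,b)$ a basic decided pair.
\item[(b)] For every $d\in2^{<\omega}$ there is a basic decided pair over some $s_n\supseteq d$.
\item[(c)] For all $a\in2^{<\omega}$ and $M\in\omega$ there is $d\supseteq a$ such that every basic decided pair over any $s_n\supseteq d$ has $g$-level and $g'$-level at least $M$.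
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $\alpha=s_n0w\gamma$ and $\beta=s_n1w\gamma$, both in $C$, and let $M$ exceed both levels of $(\alpha,\beta)$. By continuity at $\alpha$ and at $\beta$ there is $z\subseteq\gamma$ such that the first $M$ bits of $g$ and of $g'$ are constant on $N_{s_n0wz}\cap C$ and on $N_{s_n1wz}\cap C$. These bits determine the levels and the orientations.

(b) Take $(n,w)\in\mathcal{H}$ with $d\subseteq s_n$ and, since $C$ is dense, $\gamma$ with $s_n0w\gamma\in C$. Apply (a).

(c) Take $d$ as in \eqref{eq:freeze}. An edge with both ends in $N_d\cap C$ is sent by $g$ and by $g'$ to two distinct points with the same first $M$ bits.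
\end{proof}

A \emph{chain} is a sequence $(c_0,\dots,c_r)$ of finite sequences of the same length such that each \emph{link} $(c_{j-1},c_j)$ is decided. It is \emph{$g$-forward} if all its links are. In $\mathbb{G}_0$ an edge starts at a point that extends some $s_m$, and the last term $c_i$ of a chain need not be long enough to do so. We therefore lengthen all terms simultaneously, which changes nothing in the existing links.

\begin{lemma}[Extension]\label{lem:extend}
Assume \textup{(S)}. Let $(c_0,\dots,c_i)$ be a chain and $(s_m0w,s_m1w)$ a basic decided pair over $s_m=c_it$. There is $\varepsilon\in2$ such that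
\[
(c_0t\varepsilon w,\ \dots,\ c_it\varepsilon w,\ c_it(1-\varepsilon)w)
\]
is a chain whose last link is $g$-forward. The first $i$ links have the same levels and orientations as before, the last link is the given basic pair or its reverse, and the last term extends $c_i$.
\end{lemma}

\begin{proof}
The first $i$ links are simultaneous extensions of the old links. The last link is $(s_m\varepsilon w,s_m(1-\varepsilon)w)$; take $\varepsilon=0$ if the basic pair is $g$-forward and $\varepsilon=1$ otherwise.
\end{proof}

It remains to attach an edge of high level at the beginning of a chain $(c_0,\dots,c_r)$. By Lemma~\ref{lem:supply}(b),(c) there is a basic decided pair $(c_0t0w,c_0t1w)$ over some $s_k=c_0t$, whose $g$-level and $g'$-level exceed all levels of all links of the chain. Fix $\gamma$ with $c_0t0w\gamma\in C$ and put $\alpha_j=c_jt0w\gamma$ and $\alpha_j'=c_jt1w\gamma$ for $0\le j\le r$. We call this family of points a \emph{double} of the chain: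
\[
\begin{array}{ccccccc}
\alpha_0&\text{---}&\alpha_1&\text{---}&\cdots&\text{---}&\alpha_r\\
|&&&&&&\\
\alpha_0'&\text{---}&\alpha_1'&\text{---}&\cdots&\text{---}&\alpha_r'
\end{array}
\]
All these points are in $C$ by invariance. The pairs $(\alpha_{j-1},\alpha_j)$ and $(\alpha_{j-1}',\alpha_j')$ have the levels and orientations of the link $(c_{j-1},c_j)$, and $(\alpha_0,\alpha_0')$ is an edge of $G_{\mathcal{H}}\cap C^2$ whose levels exceed those of the links.

\begin{lemma}[Doubling]\label{lem:double}
Assume \textup{(S)}. Let $(\alpha_j,\alpha_j')_{j\le r}$ be a double of a $g$-forward chain whose links have $g$-levels $l_1,\dots,l_r$. Then $g(\alpha_r)=g(\alpha_r')$ if and only if $(l_1,\dots,l_r)$ is long. The same holds with $g'$ in place of $g$.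
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:limit}(c), $g(\alpha_j)=f_{l_j}(g(\alpha_{j-1}))$ and $g(\alpha_j')=f_{l_j}(g(\alpha_{j-1}'))$. The edge $(g(\alpha_0),g(\alpha_0'))\in A^{\pm}$ has level greater than all $l_j$. Apply Lemma~\ref{lem:collapse}.
\end{proof}

\begin{remark}\label{rem:notinj}
No Borel homomorphism $g$ from $\mathbb{G}_0$ to $A^{\pm}$ is injective. Take $g'=g$ and a $g$-forward decided pair of level $p$, extend it $p$ times to a $g$-forward chain with $r=p+1$ links, and double; then $g(\alpha_r)=g(\alpha_r')$ and $\alpha_r\ne\alpha_r'$.
\end{remark}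

\begin{proposition}\label{prop:levels}
Assume \textup{(S)} and \eqref{eq:kernel}, and assume that every decided pair has the same orientation under $g$ and under $g'$. Then every edge of $G_{\mathcal{H}}\cap C^2$ has the same level under $g$ and under $g'$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:supply}(a) it suffices to consider a decided pair $(a,b)$, with levels $p$ and $p'$. Suppose $p\ne p'$. The hypotheses are symmetric in $g$ and $g'$, so we may assume $p<p'$, and after exchanging $a$ and $b$ we may assume that $(a,b)$ is $g$-forward. Starting from the chain $(a,b)$, apply Lemma~\ref{lem:extend} $p$ times, each time with a basic decided pair of levels greater than $p'$, which Lemma~\ref{lem:supply}(b),(c) provides over an extension of the current last term. We obtain a chain with $r=p+1$ links that is $g$-forward, hence $g'$-forward, with $g$-levels $(p,l_2,\dots,l_r)$ and $g'$-levels $(p',l_2',\dots,l_r')$, where $l_j,l_j'>p'$. The first sequence is long, since $r>p$. The second is short, since $r\le p'$. For a double of this chain, Lemma~\ref{lem:double} gives $g(\alpha_r)=g(\alpha_r')$ and $g'(\alpha_r)\ne g'(\alpha_r')$,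 contrary to \eqref{eq:kernel}.
\end{proof}

The hypothesis on orientations is automatic if $g$ and $g'$ send $G_{\mathcal{H}}\cap C^2$ into $A$: a pair in $G_{\mathcal{H}}\cap C^2$ is then forward under both maps, and a pair in $G_{\mathcal{H}}^{-1}\cap C^2$ is backward under both. Density of $\mathcal{H}$ was used to extend and to double chains, and it cannot be dropped. For $\mathcal{H}=\{(0,\emptyset)\}$, let $g$ have constant values $\xi,f_0(\xi)$ on $N_0,N_1$ and let $g'$ have constant values $\zeta,f_1(\zeta)$ there; then \eqref{eq:kernel} holds and the levels are $0$ and $1$.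

\section{Deleting one level}\label{sec:delete}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The pair $(X,A)$ is in $Q$ by Proposition~\ref{prop:inQ}, the set $X$ is compact, and $A$ is $K_\sigma$ by Lemma~\ref{lem:limit}(c). Let $(Y,D)\in Q$ and let $u:Y\to X$ be an injective Borel homomorphism from $D$ to $A$. Since $D$ is analytic, Theorem~\ref{thm:kst} gives a continuous homomorphism $h$ from $(2^\omega,\mathbb{G}_0)$ to $(Y,D)$. Let $g=u\circ h$ and let $C$ be tame for $g$.

The deleted level must be one that rigidity can see, that is, one that occurs on edges inside every smaller tame set. By Lemma~\ref{lem:supply}(b) for $\mathcal{H}_0$ and $g'=g$, there is a basic decided pair $(a,b)$; let $q$ be its $g$-level. Put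
\[
D'=\{(y,y')\in D:\Delta(u(y),u(y'))\ne q\}.
\]
This is the intersection of $D$ with a Borel set, so it is an analytic digraph.

\emph{$(Y,D')\in Q$.} Let $\mathcal{H}$ be the set of $(n,\emptyset)$ such that $g(\alpha)|(q+1)$ is the same for all $\alpha\in N_{s_n}\cap C$. It is dense: given $s$, take $d\supseteq s$ as in \eqref{eq:freeze} with $M=q+1$, and $n$ with $s_n\supseteq d$. An edge $(\alpha,\beta)\in G_{\mathcal{H}}\cap C^2$ has $g$-level greater than $q$, so $(h(\alpha),h(\beta))\in D'$. Lemma~\ref{lem:coloring} applies.

\emph{$(Y,D)\not\le^{\mathrm{inj}}_B(Y,D')$.} Suppose that $v:Y\to Y$ is an injective Borel homomorphism from $D$ to $D'$. Let $g'=u\circ v\circ h$ and let $C'\subseteq C$ be tame for $g,g'$. Both maps are homomorphisms from $\mathbb{G}_0$ to $A$, and \eqref{eq:kernel} holds because $u$ and $u\circ v$ are injective. Proposition~\ref{prop:levels} applies to $\mathcal{H}_0,g,g',C'$. Take $\gamma$ with $a\gamma\in C'$. The edge $(a\gamma,b\gamma)\in\mathbb{G}_0\cap C'^2$ has $g$-level $q$, hence $g'$-level $q$. But $(v(h(a\gamma)),v(h(b\gamma)))\in D'$, so the $g'$-level is not $q$.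
\end{proof}

\begin{remark}\label{rem:kernel}
Injectivity is used only to obtain \eqref{eq:kernel}, and Proposition~\ref{prop:levels} fails without \eqref{eq:kernel}. In the notation of the proof, Theorem~\ref{thm:kst} gives a continuous homomorphism $h'$ from $\mathbb{G}_0$ to $D'$; no edge has level $q$ under $u\circ h'$, while the edges $(a\gamma,b\gamma)$ with $a\gamma\in C$ have level $q$ under $g$.
\end{remark}

\section{Rigidity of orientations}\label{sec:orient}

For maps into $A^{\pm}$ we can still make a chain $g$-forward, but $g'$ may traverse some links backward, and then Lemma~\ref{lem:collapse} says nothing about $g'$. We show that this does not happen. Starting from a link on which $g$ and $g'$ disagree, we will be able to build a chain in which either all links are $g'$-backward, or only the first one is. The first case is easy because the $f_l$ are functions. The second needs a companion of Lemma~\ref{lem:collapse}.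

\begin{lemma}\label{lem:backward}
Let $(\xi_0,\xi_0')\in A^{\pm}$ have level $k$, let $r\ge1$ and $l_1,\dots,l_r<k$. Suppose that $\xi_0=f_{l_1}(\xi_1)$ and $\xi_0'=f_{l_1}(\xi_1')$, that $\xi_i=f_{l_i}(\xi_{i-1})$ and $\xi_i'=f_{l_i}(\xi_{i-1}')$ for $2\le i\le r$, and that $(l_2,\dots,l_r)$ is short. Then $\xi_r\ne\xi_r'$.
\end{lemma}

\begin{proof}
By symmetry we may assume $\xi_0'=f_k(\xi_0)$, so $\xi_0|k=\xi_0'|k=y_k$, $\xi_0(k)=0$ and $\xi_0'(k)=1$. Suppose $\xi_r=\xi_r'$ and let $z=\xi_r|k$.

First, $z\notin U_k$. The path $\xi_1|k\xrightarrow{l_2}\cdots\xrightarrow{l_r}z$ in $X_k$ is short. If $z\in U_k$, then the edge $\xi_1|k\xrightarrow{l_1}y_k$ followed by a long path from $y_k$ to $z$ is a long path from $\xi_1|k$ to $z$, which contradicts Lemma~\ref{lem:stages}(d).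

Now apply Lemma~\ref{lem:lastbit} in $X_{k+1}$. The path $\xi_1|(k+1)\xrightarrow{l_2}\cdots\xrightarrow{l_r}\xi_r|(k+1)$ has labels less than $k$ and its end projects to $z\notin U_k$, so $\xi_r(k)=\xi_1(k)$. The edge $\xi_1|(k+1)\xrightarrow{l_1}\xi_0|(k+1)$ has label less than $k$ and its end projects to $y_k\notin U_k$, so $\xi_1(k)=\xi_0(k)=0$. The corresponding path and edge for the primed points have ends that project to $\xi_r'|k=z$ and $\xi_0'|k=y_k$, so $\xi_r'(k)=\xi_1'(k)=\xi_0'(k)=1$. Thus $\xi_r(k)\ne\xi_r'(k)$, a contradiction.
\end{proof}

\begin{proposition}\label{prop:orient}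
Assume \textup{(S)} and \eqref{eq:kernel}. Then every decided pair has the same orientation under $g$ and under $g'$, and every edge of $G_{\mathcal{H}}\cap C^2$ has the same level under $g$ and under $g'$.
\end{proposition}

\begin{proof}
The second statement follows from the first and Proposition~\ref{prop:levels}. Call a decided pair \emph{agreeing} if it has the same orientation under $g$ and $g'$, and \emph{opposed} otherwise; this does not depend on the order of the pair. Suppose that $(a,b)$ is opposed. Exchanging $a$ and $b$ if necessary, it is $g$-forward and $g'$-backward. Let $p$ be its $g$-level and $r=p+1$. One of the following holds.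
\begin{enumerate}
\item[(A)] There is $d\supseteq b$ such that every basic decided pair over any $s_m\supseteq d$ is opposed.
\item[(B)] For every $d\supseteq b$ there is an agreeing basic decided pair over some $s_m\supseteq d$.
\end{enumerate}
We build a $g$-forward chain $(c_0,\dots,c_r)$ by $p$ applications of Lemma~\ref{lem:extend}. In case (A) write $d=bt$ and start from $(at,bt)$. The last term of the chain always extends $d$, so whichever basic pairs Lemma~\ref{lem:supply}(b) provides, they are opposed. In case (B) start from $(a,b)$. The last term always extends $b$. At each step, take by Lemma~\ref{lem:supply}(c) an extension $d$ of the last term over which all levels exceed $p$, and by (B) an agreeing basic pair over some $s_m\supseteq d$.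

Let $(\alpha_j,\alpha_j')_{j\le r}$ be a double of the chain. The first link has $g$-level $p<r$, so the sequence of $g$-levels is long, and Lemma~\ref{lem:double} gives $g(\alpha_r)=g(\alpha_r')$. Put $\xi_j=g'(\alpha_j)$ and $\xi_j'=g'(\alpha_j')$, and let $l_1',\dots,l_r'$ be the $g'$-levels of the links. By \eqref{eq:kernel}, $\xi_r=\xi_r'$. The pair $(\xi_0,\xi_0')$ is an edge of $A^{\pm}$ of level greater than all $l_j'$.

In case (A) all links are $g'$-backward, so $\xi_{j-1}=f_{l_j'}(\xi_j)$ and $\xi_{j-1}'=f_{l_j'}(\xi_j')$ for $1\le j\le r$. From $\xi_r=\xi_r'$ we get $\xi_0=\xi_0'$, which is impossible for an edge. In case (B) the first link is $g'$-backward and the others are $g'$-forward. The sequence $(l_2',\dots,l_r')$ has length $p$ and entries greater than $p$, so it is short. Lemma~\ref{lem:backward} gives $\xi_r\ne\xi_r'$, a contradiction.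
\end{proof}

\section{Selecting sets of levels}\label{sec:strong}

In Section~\ref{sec:delete} we removed one level. Now we choose infinitely many levels that rigidity can see, index them by $2^{<\omega}$, and keep those indexed by $T$. Indices of the same length $j$ are all responsible for the same sequence $\psi(j)$, so that any full set $T$ retains density.

\begin{proof}[Proof of Theorem~\ref{thm:strong}]
Let $u:Y\to X$ be an injective Borel homomorphism from $D$ to $A^{\pm}$, let $h$ be a continuous homomorphism from $\mathbb{G}_0$ to $D$ given by Theorem~\ref{thm:kst}, let $g=u\circ h$, and let $C$ be tame for $g$. Setting (S) holds for $\mathcal{H}_0$ and $g'=g$. By Lemma~\ref{lem:supply}(b),(c), for every $s$ and $M$ there is a basic decided pair over some $s_n\supseteq s$ with $g$-level at least $M$. Going through an enumeration of $2^{<\omega}$, choose for each $\tau\in2^{<\omega}$ a basic decided pair $(s_{m_\tau}0w_\tau,s_{m_\tau}1w_\tau)$ with $s_{m_\tau}\supseteq\psi(|\tau|)$, whose $g$-level $p_\tau$ exceeds the levels chosen before. Then $\tau\mapsto p_\tau$ is injective. For $T\subseteq2^{<\omega}$ let $L_T=\{p_\tau:\tau\in T\}$,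
\[
D_T=\{(y,y')\in D:\Delta(u(y),u(y'))\in L_T\},\qquad\mathcal{H}_T=\{(m_\tau,w_\tau):\tau\in T\}.
\]
The digraph $D_T$ is analytic, it is symmetric if $D$ is, and $T\subseteq T'$ implies $D_T\subseteq D_{T'}$. If $T$ is full, then $\mathcal{H}_T$ is dense: given $s=\psi(j)$, any $\tau\in T$ of length $j$ has $s\subseteq s_{m_\tau}$. Finally,
\begin{equation}\label{eq:DT}
(h(\alpha),h(\beta))\in D_T\quad\text{for all }(\alpha,\beta)\in G_{\mathcal{H}_T}\cap C^2,
\end{equation}
because such an edge belongs to $\mathbb{G}_0$ and has $g$-level $p_\tau$ for some $\tau\in T$.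

(1) If $T$ is full, Lemma~\ref{lem:coloring} and \eqref{eq:DT} show that $(Y,D_T)\in Q$.

(2) Let $v$ be an injective Borel homomorphism from $D_T$ to $D_{T'}$, let $g'=u\circ v\circ h$, and let $C'\subseteq C$ be tame for $g,g'$. By \eqref{eq:DT}, $v\circ h$ sends each edge of $G_{\mathcal{H}_T}\cap C'^2$ to an edge of $D_{T'}$, so $g'$ sends it to an edge of $A^{\pm}$ with level in $L_{T'}$. Thus (S) holds for $\mathcal{H}_T,g,g',C'$, and \eqref{eq:kernel} holds by injectivity of $u$ and $u\circ v$. Let $\tau\in T$ and take $\gamma$ with $s_{m_\tau}0w_\tau\gamma\in C'$. The edge $(s_{m_\tau}0w_\tau\gamma,s_{m_\tau}1w_\tau\gamma)$ has $g$-level $p_\tau$, hence $g'$-level $p_\tau$ by Proposition~\ref{prop:orient}. So $p_\tau\in L_{T'}$, and $\tau\in T'$ by injectivity of $\tau\mapsto p_\tau$.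

(3) Suppose that $(W,E)\in Q$ and that $v,v':W\to Y$ are injective Borel homomorphisms from $E$ to $D_T$ and to $D_{T'}$. Let $k$ be a continuous homomorphism from $\mathbb{G}_0$ to $E$, let $g_1=u\circ v\circ k$ and $g_1'=u\circ v'\circ k$, and let $C_1$ be tame for $g_1,g_1'$. Proposition~\ref{prop:orient} applies to $\mathcal{H}_0,g_1,g_1',C_1$. So each edge of $\mathbb{G}_0\cap C_1^2$ has the same level under both maps, and this level lies in $L_T\cap L_{T'}=L_{T\cap T'}$, a finite set. By Lemma~\ref{lem:supply}(b),(c) there are edges of $\mathbb{G}_0\cap C_1^2$ of arbitrarily large $g_1$-level, a contradiction.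
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:strong}]
We write $\le$ for $\le^{\mathrm{inj}}_{\mathfrak{C}}$. Let $(Y,D)\in\Gamma$ with $(Y,D)\le(X,A^{\pm})$, and let $D_T$ be as in Theorem~\ref{thm:strong}. For full $T$ we have $(Y,D_T)\in\Gamma$ by (1), and $(Y,D_T)\le(Y,D)$. For full $T,T'$, part (2) gives
\begin{equation}\label{eq:order}
(Y,D_T)\le(Y,D_{T'})\iff T\subseteq T',
\end{equation}
since inclusion of digraphs implies $\le$, and $\le$ implies $\le^{\mathrm{inj}}_B$.

(a) For $S\subseteq\omega$ let $T(S)=\{0^j:j\in\omega\}\cup\{1^{j+1}:j\in S\}$. This set is full, and $T(S)\subseteq T(S')$ if and only if $S\subseteq S'$. By \eqref{eq:order}, $S\mapsto(Y,D_{T(S)})$ is a copy of $(\mathcal{P}(\omega),\subseteq)$ below $(Y,D)$. Let $T=T(\emptyset)$. If $(Y,D)\le(Y,D_T)$, then $(Y,D_{2^{<\omega}})\le(Y,D_T)$, so $2^{<\omega}\subseteq T$ by \eqref{eq:order}, which is false. Hence $(Y,D)$ is not minimal. As $(X,A^{\pm})\in\Gamma$, Lemma~\ref{lem:minimal} shows that $\Gamma$ has no antichain basis.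

(b) Let $\mathcal{F}$ be a basis and take $F_0\in\mathcal{F}$ with $F_0\le(X,A^{\pm})$. Given $F_n\in\mathcal{F}$ below $(X,A^{\pm})$, part (a) gives $P\in\Gamma$ with $P\le F_n$ and $F_n\not\le P$. Take $F_{n+1}\in\mathcal{F}$ with $F_{n+1}\le P$. Then $F_{n+1}\le F_n\le(X,A^{\pm})$, and $F_n\not\le F_{n+1}$ since otherwise $F_n\le P$.

(c) Take $(Y,D)=(X,A^{\pm})$. For $x\in2^\omega$ the set $T_x=\{x|j:j\in\omega\}$ is full, and $T_x\cap T_{x'}$ is finite for $x\ne x'$. A basis contains, for each $x$, an element below $(Y,D_{T_x})$, and by (3) these elements are pairwise distinct. For the last statement, recall that every Polish space is homeomorphic to a $G_\delta$ subset of $[0,1]^\omega$, and that every nonempty analytic set is a continuous image of $\omega^\omega$. There are $2^{\aleph_0}$ such $G_\delta$ sets $Y$. For each there are at most $2^{\aleph_0}$ continuous maps from $\omega^\omega$ to $Y^2$, since such a map is determined by its values on a countable dense set. So the family of all $(Y,D)\in\Gamma$ with $Y$ a $G_\delta$ subset of $[0,1]^\omega$ has at most $2^{\aleph_0}$ elements. It is a basis, because every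 element of $\Gamma$ is carried to one of its members by a homeomorphism, and by the lower bound it has exactly $2^{\aleph_0}$ elements.
\end{proof}

\begin{thebibliography}{9}

\bibitem{digraphs}
\emph{Analytic digraphs of uncountable Borel chromatic number under injective definable homomorphism},
\texttt{https://webusers.imj-prg.fr/\textasciitilde{}dominique.lecomte/articles/1811.04738.pdf}

\end{thebibliography}
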